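# Extending operators into every $C(K)$ without extending into every $\mathcal L_\infty$-space

## 1. Finite-dimensional kernels and compact operators

All spaces are Banach spaces over a fixed field $\mathbb K=\mathbb R$ or $\mathbb C$, all operators are bounded and linear, and $B_X$ is the closed unit ball of $X$.

Suppose a closed subspace $Y\subset\ell_1$ is so placed that every operator from $Y$ into every space $C(K)$ extends to $\ell_1$. The spaces $C(K)$ look, on finite-dimensional pieces, like $\ell_\infty^n$. There is a larger class of spaces with that local look, the $\mathcal L_\infty$-spaces. Must every operator from $Y$ into every such space also extend to $\ell_1$? This is Question 3 of "Extending Operators Into $\mathcal L_\infty$ Spaces Under A Twisted Light" (http://matematicas.unex.es/~fcabello/files/printable/42.pdf). The answer will be no. We begin with the vocabulary and with a case where the answer is trivially yes.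

**Definition 1.** For spaces $Z$ and $B$, write $\mathrm{Ext}(Z,B)=0$ if every short exact sequence $0\to B\xrightarrow{i} X\xrightarrow{\pi} Z\to 0$ of Banach spaces and operators splits, that is, if there is an operator $P:X\to B$ with $Pi=\mathrm{id}_B$; equivalently, there is an operator $s:Z\to X$ with $\pi s=\mathrm{id}_Z$.

**Definition 2.** A space $L$ is an $\mathcal L_{\infty,\lambda}$-space if every finite-dimensional subspace of $L$ lies in a finite-dimensional subspace $F$ whose Banach–Mazur distance to $\ell_\infty^{\dim F}$ is at most $\lambda$. In finite dimensions this distance is attained, so there is an isomorphism $w:F\to\ell_\infty^{\dim F}$ with $\|w\|\,\|w^{-1}\|\le\lambda$. An $\mathcal L_\infty$-space (in the sense of Lindenstrauss and Pełczyński) is an $\mathcal L_{\infty,\lambda}$-space for some $\lambda\ge1$.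

Every $C(K)$, with $K$ compact Hausdorff, is an $\mathcal L_\infty$-space. The next lemma gives many others.

**Lemma 3.** Let $L$ be the completion of an increasing union of finite-dimensional spaces $E_1\subset E_2\subset\cdots$ with $d(E_m,\ell_\infty^{\dim E_m})\le\mu$ for all $m\ge 1$. Then $L$ is an $\mathcal L_{\infty,2\mu}$-space.

**Proof.** Let $F\subset L$ be finite-dimensional and nonzero, with basis $f_1,\dots,f_r$ and biorthogonal functionals $f_i^*\in L^*$. Since $\bigcup E_m$ is dense, there are $m\ge1$ and $f_i'\in E_m$ with $\sum_i\|f_i^*\|\,\|f_i-f_i'\|\le\frac13$. Put $J=I+\sum_i f_i^*\otimes(f_i'-f_i)$ on $L$. Then $\|J-I\|\le\frac13$, so $J$ is invertible with $\|J\|\le\frac43$ and $\|J^{-1}\|\le\frac32$, and $Jf_i=f_i'$. Hence $F\subset J^{-1}E_m$, and $d(J^{-1}E_m,\ell_\infty^{\dim E_m})\le\frac43\cdot\frac32\cdot\mu=2\mu$. $\square$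

For instance $c_0$ is an $\mathcal L_{\infty,2}$-space: take $E_m=\ell_\infty^m$ and $\mu=1$.

The link between $\mathrm{Ext}$ and extension of operators is the pushout.

**Lemma 4.** Let $A_0$ be a closed subspace of $A$, let $q:A\to Z=A/A_0$ be the quotient map and let $T_0:A_0\to B$ be an operator. Put
$$X_{T_0}=(B\oplus_1 A)/H,\qquad H=\{(T_0a,-a):a\in A_0\},\qquad i(b)=[(b,0)],\qquad \pi[(b,a)]=q(a).$$
Then $0\to B\xrightarrow{i}X_{T_0}\xrightarrow{\pi}Z\to0$ is exact, and it splits if and only if $T_0$ extends to an operator $A\to B$.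

**Proof.** The subspace $H$ is closed: if $(T_0a_n,-a_n)\to(b,-a)$, then $a\in A_0$ because $A_0$ is closed, and $b=T_0a$ by continuity. With $t=\max(1,\|T_0\|)$ and $a\in A_0$ we have $\|b\|\le\|b+T_0a\|+\|T_0\|\|a\|\le t(\|b+T_0a\|+\|a\|)$, so $\|i(b)\|\ge\|b\|/t$; thus $i$ is an isomorphism onto a closed subspace. The map $\pi$ is well defined and onto. If $\pi[(b,a)]=0$, then $a\in A_0$ and $[(b,a)]=[(b+T_0a,0)]$, because the difference of the representatives is $(T_0a,-a)$. So $\ker\pi=i(B)$.

If $P:X_{T_0}\to B$ satisfies $Pi=\mathrm{id}_B$, then $a\mapsto P[(0,a)]$ is an operator on $A$, and for $a\in A_0$ it gives $P[(0,a)]=P[(T_0a,0)]=T_0a$. Conversely, if $\tilde T:A\to B$ extends $T_0$, then $[(b,a)]\mapsto b+\tilde Ta$ is well defined, since it kills $H$, and is a left inverse of $i$. $\square$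

**Lemma 5.** If $Z=\ell_1/Y$, then $\mathrm{Ext}(Z,B)=0$ if and only if every operator $Y\to B$ extends to $\ell_1$.

**Proof.** If $\mathrm{Ext}(Z,B)=0$, apply Lemma 4 with $A=\ell_1$ and $A_0=Y$. Conversely let $0\to B\xrightarrow{i}X\xrightarrow{\pi}Z\to0$ be exact and let $q:\ell_1\to Z$ be the quotient map. By the open mapping theorem there is a bounded sequence $(x_n)$ with $\pi x_n=qe_n$, so the operator $\hat q:\ell_1\to X$ with $\hat qe_n=x_n$ satisfies $\pi\hat q=q$. It maps $Y$ into $\ker\pi=i(B)$, so $\hat q|_Y=iT$ with $T:Y\to B$. If $v:\ell_1\to B$ extends $T$, then $\hat q-iv$ vanishes on $Y$ and induces $s:Z\to X$ with $\pi s=\mathrm{id}_Z$. $\square$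

Here is the easy case.

**Proposition 6.** If $\dim Y<\infty$ and $Z=\ell_1/Y$, then $\mathrm{Ext}(Z,L)=0$ for every $\mathcal L_\infty$-space $L$.

It follows from Lemma 5 and part (i) of the next lemma, which we state for an arbitrary pair since we need it at the end.

**Lemma 7.** Let $L$ be an $\mathcal L_{\infty,\lambda}$-space and $A_0\subset A$ a closed subspace.

(i) Every finite-rank operator $T_0:A_0\to L$ extends to $A$ with norm at most $\lambda\|T_0\|$.

(ii) If $A_0=\ell_1$, every compact operator $T_0:\ell_1\to L$ extends to $A$.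

**Proof.** (i) The range of $T_0$ lies in some $F$ with an isomorphism $w:F\to\ell_\infty^n$, $\|w\|\|w^{-1}\|\le\lambda$. The operator $wT_0$ consists of $n$ functionals on $A_0$ of norm at most $\|w\|\|T_0\|$. Extend each to $A$ by Hahn–Banach and compose with $w^{-1}$.

(ii) Let $(e_n)$ be the unit vector basis of $\ell_1$. Given $\epsilon>0$, take a finite $\epsilon$-net of the relatively compact set $\{T_0e_n\}$ and let $W e_n$ be a point of the net within $\epsilon$ of $T_0e_n$. Then $W$ has finite rank and $\|T_0-W\|=\sup_n\|T_0e_n-We_n\|\le\epsilon$. Choose finite-rank $W_j$ with $\|T_0-W_j\|\le2^{-j}$ and put $T_1=W_1$, $T_j=W_j-W_{j-1}$. Then $T_0=\sum_jT_j$ with $T_j$ of finite rank and $\sum\|T_j\|<\infty$. Extend each $T_j$ by (i) with norm at most $\lambda\|T_j\|$ and add the extensions. $\square$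

What changes in general? In (i) the constant $\lambda$ of the target enters once, and it does not matter how large it is. For a non-compact operator on an infinite-dimensional subspace one has to extend over infinitely many finite-dimensional pieces, one after the other, and $\lambda$ enters at every piece. For $C(K)$-spaces one small constant serves all $K$. The definition of an $\mathcal L_\infty$-space, in contrast, puts no bound on $\lambda$. So we look for a pair $A_0\subset A$, with $A_0=\ell_1$, for which extension is possible when the constant of the target is small and fails for some target whose constant is finite but large.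

## 2. Extension constants and the theorem

**Definition 8.** A space $B$ has property $(E_\lambda)$ if for all finite-dimensional $S\subset G$ every operator $u_0:S\to B$ extends to an operator $u:G\to B$ with $\|u\|\le\lambda\|u_0\|$.

For example $\ell_\infty$ has $(E_1)$: extend coordinatewise by Hahn–Banach. Clearly $(E_\lambda)$ implies $(E_{\lambda'})$ for $\lambda'\ge\lambda$.

**Lemma 9.** Every $\mathcal L_{\infty,\lambda}$-space has $(E_\lambda)$. Every $C(K)$ has $(E_2)$.

**Proof.** The first assertion is Lemma 7(i), since operators on finite-dimensional spaces have finite rank.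

Let $0\ne u_0:S\to C(K)$ and $\epsilon>0$. The map $t\mapsto u_0^*\delta_t\in S^*$ is weak* continuous, hence norm continuous, because $\dim S<\infty$. By compactness there are a finite open cover $(O_i)$ of $K$, points $t_i\in K$ and a subordinate partition of unity $(\varphi_i)$ such that $\|u_0^*\delta_t-u_0^*\delta_{t_i}\|\le\epsilon$ for $t\in O_i$. Let $x_i^*\in G^*$ be norm-preserving extensions of $u_0^*\delta_{t_i}$ and put $u_1g=\sum_ix_i^*(g)\varphi_i$. At each $t$ the value $(u_1g)(t)$ is a convex combination of the numbers $x_i^*(g)$, so $\|u_1\|\le\|u_0\|$. For $s\in S$,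
$$|(u_1s-u_0s)(t)|=\Big|\sum_i\varphi_i(t)\,(u_0^*\delta_{t_i}-u_0^*\delta_t)(s)\Big|\le\epsilon\|s\|.$$
With a projection $Q:G\to S$ put $u=u_1-(u_1|_S-u_0)Q$. Then $u|_S=u_0$, and $\|u\|\le\|u_0\|+\epsilon\|Q\|\le2\|u_0\|$ if $\epsilon$ is small. $\square$

**Theorem 10.** Let $2\le\lambda_0<\infty$. There are a separable Banach space $A\supset A_0=\ell_1$ and a separable infinite-dimensional $\mathcal L_\infty$-space $L$ such that, with $Z=A/A_0$ (a separable space, hence isometric to some $\ell_1/Y$):

(a) $\mathrm{Ext}(Z,B)=0$ for every $B$ with $(E_{\lambda_0})$. In particular this holds for every $C(K)$, and for every $\mathcal L_{\infty,\lambda}$-space with $\lambda\le\lambda_0$.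

(b) Every operator $A\to L$ is compact. An operator $T_0:\ell_1\to L$ extends to $A$ if and only if it is compact. Consequently $\mathrm{Ext}(Z,L)\ne0$; the pushout construction embeds $\mathcal L(\ell_1,L)/\mathcal K(\ell_1,L)\ne0$ in $\mathrm{Ext}(Z,L)$.

Already $\lambda_0=2$ answers the question negatively: $\mathrm{Ext}(Z,C(K))=0$ for every compact Hausdorff $K$, while $\mathrm{Ext}(Z,L)\neq0$ for the $\mathcal L_\infty$-space $L$. Larger $\lambda_0$ says more: vanishing for all $\mathcal L_{\infty,\lambda}$-spaces with $\lambda\le\lambda_0$, however large $\lambda_0$ is, does not imply vanishing for all $\mathcal L_\infty$-spaces. The "in particular" in (a) is Lemma 9 together with $\lambda_0\ge2$.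

From now on $\lambda_0$ is fixed.

## 3. Majority functions and the cost of extending from $\ell_1^k$ to $\ell_\infty^{2^k}$

We need a finite-dimensional pair $S\subset G$ on which extension is expensive for some targets. Let $k$ be odd, $\Omega=\{\pm1\}^k$, $G=\ell_\infty(\Omega)$ with unit vectors $e_\omega$, and $N=2^k=\dim G$. Let $r_i(\omega)=\omega_i$ and $S=\mathrm{span}(r_1,\dots,r_k)$. For real scalars $\|\sum c_ir_i\|_\infty=\sum|c_i|$, by choosing $\omega_i$ to be the sign of $c_i$. In the complex case apply this to real and imaginary parts. In both cases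
$$\sum_i|c_i|\le2\Big\|\sum_ic_ir_i\Big\|_\infty .\tag{1}$$
In particular the $r_i$ are linearly independent, and $S$ is, up to the factor $2$, a copy of $\ell_1^k$.

For $\xi\in\Omega$ let $g_\xi(\omega)=\mathrm{sgn}\big(\sum_i\xi_i\omega_i\big)$. The sum is nonzero because $k$ is odd, so $\|g_\xi\|=1$. Let $\mathbb E_\xi$ be the average over $\xi\in\Omega$, and $\gamma_k=\mathbb E|\varepsilon_1+\dots+\varepsilon_k|$ for independent uniform signs $\varepsilon_i$. For fixed $\omega$ the signs $\varepsilon_i=\xi_i\omega_i$ are independent and uniform, and $\xi_l=\omega_l\varepsilon_l$. By symmetry, $\mathbb E\,\varepsilon_l\,\mathrm{sgn}(\sum\varepsilon_i)=\frac1k\mathbb E|\sum\varepsilon_i|$. Hence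
$$\mathbb E_\xi\,\xi_l\,g_\xi=c_k\,r_l\quad(1\le l\le k),\qquad c_k=\frac{\gamma_k}k .\tag{2}$$
For $k=3$: $|\varepsilon_1+\varepsilon_2+\varepsilon_3|$ is $3$ with probability $\frac14$ and $1$ with probability $\frac34$, so $\gamma_3=\frac32$ and $c_3=\frac12$. One checks directly that among the $8$ choices of $\xi$ the product $\xi_1\,\mathrm{sgn}(\xi_1+\xi_2+\xi_3)$ is $+1$ six times and $-1$ twice, with average $\frac12$.

The number $\gamma_k$ is unbounded. With $X=\sum\varepsilon_i$ we have $\mathbb EX^2=k$ and $\mathbb EX^4=3k^2-2k\le3k^2$. Hölder's inequality for $X^2=|X|^{2/3}|X|^{4/3}$, with exponents $\frac32$ and $3$, gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$, so $\gamma_k\ge k^{3/2}/(3k^2)^{1/2}=\sqrt{k/3}$. Also $\gamma_k\le k$.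

The following computation contains, in its smallest form, the mechanism of the whole proof.

**Proposition 11.** The space $\ell_1$ has $(E_\lambda)$ for no $\lambda$; hence it is not an $\mathcal L_\infty$-space.

**Proof.** Let $u_0:S\to\ell_1$ be given by $u_0(r_i)=e_i$. By (1), $\|u_0\|\le2$. Let $u:G\to\ell_1$ be any extension. By (2), $\mathbb E_\xi\xi_l\,ug_\xi=c_ke_l$. Looking only at the $l$th coordinate, $\mathbb E_\xi|(ug_\xi)_l|\ge|\mathbb E_\xi\xi_l(ug_\xi)_l|=c_k$. Summing over $l\le k$,
$$\|u\|\ge\mathbb E_\xi\|ug_\xi\|_1\ge\sum_{l=1}^k\mathbb E_\xi|(ug_\xi)_l|\ge kc_k=\gamma_k .$$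
If $\ell_1$ had $(E_\lambda)$, then $\gamma_k\le2\lambda$ for all odd $k$, which is false. The last claim follows from Lemma 9. $\square$

Two ingredients were used: the averaging identity (2) bounds each of $k$ contributions from below by $c_k$, and in $\ell_1$ the $k$ contributions add up.

**Parameters.** We fix, once and for all,
$$\alpha=\frac1{4\lambda_0},\qquad k\text{ odd with }\gamma_k\ge8\lambda_0\ (\text{so }\alpha\gamma_k\ge2),\qquad N=2^k,\qquad\theta=\frac1{16N(k+1)^2},\qquad\kappa=\frac\theta2 .\tag{3}$$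
The number $\alpha$ is a damping factor. It will make extension harmless for targets with $(E_{\lambda_0})$, while $\alpha\gamma_k\ge2$ keeps the cost visible for $\ell_1$-like targets. The numbers $\theta,\kappa$ enter only in Section 6.

## 4. Gluing copies of $\ell_\infty^{2^k}$ onto $\ell_1$, and the proof of (a)

We enlarge $\ell_1$ step by step so that every $k$-tuple of a dense subset of the unit ball, multiplied by $\alpha$, becomes the image of $(r_1,\dots,r_k)$ under a norm-one map of $G$.

**One gluing.** Put $A_0=\ell_1$. Given $A_{n-1}$ and $e_1,\dots,e_k\in B_{A_{n-1}}$, let $t_n:S\to A_{n-1}$ be the linear map with $t_n(r_i)=\alpha e_i$. By (1), $\|t_n\|\le2\alpha=\frac1{2\lambda_0}<1$. Define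
$$A_n=(G\oplus_1A_{n-1})/\{(s,-t_ns):s\in S\}.$$
The map $a\mapsto[(0,a)]$ is an isometric embedding of $A_{n-1}$ into $A_n$, because $\|s\|+\|a-t_ns\|\ge\|t_ns\|+\|a-t_ns\|\ge\|a\|$ for $s\in S$, with $s=0$ giving the value $\|a\|$. We regard $A_{n-1}\subset A_n$. The map $\iota_n(g)=[(g,0)]$ has norm at most $1$, and $\iota_n|_S=t_n$, since $[(s,0)]=[(0,t_ns)]$. Finally:

(U) If $\sigma:A_{n-1}\to X$ and $\psi:G\to X$ satisfy $\|\sigma\|,\|\psi\|\le M$ and $\psi|_S=\sigma t_n$, then $[(g,a)]\mapsto\psi g+\sigma a$ is a well-defined extension of $\sigma$ to $A_n$ of norm at most $M$.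

It is well defined because it sends $(s,-t_ns)$ to $\psi s-\sigma t_ns=0$. The norm estimate is $\|\psi g+\sigma a\|\le M(\|g\|+\|a\|)$, with the infimum taken over representatives.

**Bookkeeping.** Choose countable dense sets $D_n\subset B_{A_n}$ with $D_0\subset D_1\subset\cdots$, each as soon as $A_n$ is built, and enumerate $D_l^k$ as $(d^{l,j})_{j\ge1}$. List the pairs $(l,j)$, $l\ge0$, $j\ge1$, in order of increasing $l+j$. Every diagonal $l+j=1,2,\dots$ is nonempty, so the $n$th pair has $l+j\le n$, hence $l\le n-1$. At stage $n$ glue along the tuple $d^{l,j}\in B_{A_{n-1}}^k$ given by the $n$th pair. Thus every tuple of every $D_l^k$ is used at some stage $n>l$. Let $A$ be the completion of $\bigcup A_n$ and $D=\bigcup D_n$, a countable dense subset of $B_A$. Each $A_n$ is separable, so $A$ is, and we have: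

(P) For all $(e_1,\dots,e_k)\in D^k$ there is a linear $\iota:G\to A$ with $\|\iota\|\le1$ and $\iota(r_i)=\alpha e_i$ for all $i$.

Let $q:A\to Z=A/A_0$ be the quotient map. Being separable, $Z$ is isometric to a quotient $\ell_1/Y$.

**Proof of Theorem 10(a).** Let $B$ have $(E_{\lambda_0})$ and let $0\to B\xrightarrow iX\xrightarrow\pi Z\to0$ be exact.

**Step 1: make $B$ an isometric subspace of $X$.** This step serves to keep norms in $B$ and in $X$ comparable without constants. Choose $C$ with $\|f\|\le C\|if\|$ for $f\in B$ and put $|x|=\inf_{f\in B}(\|f\|+C\|x-if\|)$. Then $|x|\le C\|x\|$ by taking $f=0$, and $\|x\|\le\|i\|\|f\|+\|x-if\|$ gives $\|x\|\le\max(\|i\|,1/C)\,|x|$; so $|\cdot|$ is an equivalent norm. Moreover $|if|\le\|f\|$, and $\|f'\|+C\|if-if'\|\ge\|f'\|+\|f-f'\|\ge\|f\|$ shows $|if|=\|f\|$. We use this norm on $X$ and regard $B\subset X$. By the open mapping theorem there is $R\ge1$ such that every $z\in Z$ is $\pi x$ with $\|x\|\le R\|z\|$. Put $M=2NR(1+\lambda_0)$.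

**Step 2: lift $q$ across one gluing without increasing the bound $M$.** We construct $\sigma_n:A_n\to X$ with $\sigma_n|_{A_{n-1}}=\sigma_{n-1}$, $\|\sigma_n\|\le M$ and $\pi\sigma_n=q|_{A_n}$, starting with $\sigma_0=0$ on $A_0=\ker q$. Given $\sigma_{n-1}$, choose $x_\omega\in X$ with $\pi x_\omega=q\iota_ne_\omega$ and $\|x_\omega\|\le R$, and put $\psi_0(g)=\sum_\omega g(\omega)x_\omega$. Then $\|\psi_0\|\le NR$ and $\pi\psi_0=q\iota_n$. This lift need not agree with $\sigma_{n-1}$ on $S$. But on $S$ we have $\pi(\psi_0-\sigma_{n-1}t_n)=q\iota_n-qt_n=0$, so $u_0=\psi_0|_S-\sigma_{n-1}t_n$ maps $S$ into $B$, with $\|u_0\|\le NR+2\alpha M$. Extend $u_0$ to $u:G\to B$ with $\|u\|\le\lambda_0\|u_0\|$ and put $\psi=\psi_0-u$. Then $\psi|_S=\sigma_{n-1}t_n$, $\pi\psi=q\iota_n$, and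
$$\|\psi\|\le NR+\lambda_0(NR+2\alpha M)=NR(1+\lambda_0)+2\alpha\lambda_0M=\frac M2+\frac M2=M .\tag{4}$$
By (U), $\sigma_n[(g,a)]=\psi g+\sigma_{n-1}a$ is an extension of norm at most $M$, and $\pi\sigma_n[(g,a)]=q\iota_ng+qa=q[(g,a)]$.

**Step 3: pass to the limit.** The purpose is to get a right inverse of $\pi$. The $\sigma_n$ fit together to an operator $\sigma:A\to X$ with $\|\sigma\|\le M$, $\sigma|_{A_0}=0$ and $\pi\sigma=q$. It induces $\bar\sigma:Z\to X$ with $\pi\bar\sigma=\mathrm{id}_Z$, so the sequence splits. $\square$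

**Where this stops for large constants.** A sensible person would now try to show $\mathrm{Ext}(Z,L)=0$ for every $\mathcal L_\infty$-space $L$ by the same argument. If $L$ has $(E_\lambda)$ and $\|\sigma_{n-1}\|\le M_{n-1}$, the step (4) becomes
$$\|\psi\|\le NR(1+\lambda)+\frac{\lambda}{2\lambda_0}\,M_{n-1}.$$
Each single gluing can be crossed, but once $\lambda\ge2\lambda_0$ the bounds $M_n$ produced by this recursion tend to infinity and no limit operator is obtained. This is the room in which a counterexample can live. The target must have a large constant, and it must make the growth of norms real and not an artifact of the estimate.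

## 5. The model target $\ell_1$

Proposition 11 suggests which targets are bad: those in which far-away pieces add up in norm, as in $\ell_1$. We first test $\ell_1$ itself. It is not admissible for the question, by Proposition 11, but the argument is short and every step of it reappears later.

Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. From here on, $\lim_n$ over an index in $\mathbb N$ means $\lim_{\mathcal U}$, and "for $\mathcal U$-many $n$" means "for all $n$ in some member of $\mathcal U$". Recall that bounded sequences in finite-dimensional spaces have limits along $\mathcal U$, that these limits are additive and monotone, and that if $\mathbb N$ is split into finitely many pieces, exactly one of them belongs to $\mathcal U$. Consequently, if $\mathbb N^k$ is mapped into a finite set $\Gamma$ by a function $c$, there is $z\in\Gamma$ such that for $\mathcal U$-many $\nu_1$, for $\mathcal U$-many $\nu_2$, …, for $\mathcal U$-many $\nu_k$ we have $c(\nu)=z$: choose the value that is $\mathcal U$-frequent in the last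 variable, and induct on $k$.

For a bounded sequence $x=(x_n)$ in a space $B$ put $r(x)=\inf_{y\in B}\lim_n\|x_n-y\|$. This is a seminorm, being the quotient of the seminorm $\lim_n\|x_n\|$ by the constant sequences.

**Definition 12.** For a bounded set $W\subset B$, the Hausdorff measure of noncompactness is the infimum of all $\rho$ such that $W$ is covered by finitely many closed balls of radius $\rho$ with centers in $B$.

It is $0$ exactly when $W$ is relatively compact. For $W=B_{\ell_1}$ it equals $1$. Indeed one ball of radius $1$ suffices, and if finitely many balls of radius $\rho$ cover $W$, one of them, with center $z$, contains infinitely many $e_n$, whence $\rho\ge\limsup_n\|e_n-z\|\ge1$ over those $n$, as $\|e_n-z\|\to1+\|z\|$.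

**Lemma 13.** Let $B$ be separable and let $T:A\to B$ be an operator for which $TB_A$ has measure of noncompactness $1$. Let $0<\delta<1$. There are a sequence $(e_p)$ in $D$ with $r((Te_p)_p)\ge1-\delta$ and a finite set $\Gamma\subset B$ such that every point of $TB_A$ is within $1+\delta$ of $\Gamma$.

**Proof.** The existence of $\Gamma$ is the definition. The set $TD$ is dense in $TB_A$, so it is not covered by finitely many closed balls of radius $1-\delta$, because these would cover $TB_A$ as well. Let $(y_i)$ be dense in $B$ and choose $e_p\in D$ with $\|Te_p-y_i\|>1-\delta$ for all $i\le p$. Then $\lim_p\|Te_p-y_i\|\ge1-\delta$ for every $i$, hence $\lim_p\|Te_p-y\|\ge1-\delta$ for every $y\in B$ by density. $\square$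

**Lemma 14.** For a bounded sequence $x=(x_n)$ in $\ell_1$ let $\Lambda(x)$ be its coordinatewise limit along $\mathcal U$. Then $\Lambda(x)\in\ell_1$, $\Lambda$ is linear, and for all $y\in\ell_1$
$$\lim_n\|x_n-y\|=\|\Lambda(x)-y\|+r(x).\tag{5}$$

**Proof.** Finite partial sums of $\sum_i|\Lambda(x)_i|$ are at most $\sup_n\|x_n\|$, so $\Lambda(x)\in\ell_1$; linearity is clear. Put $w_n=x_n-\Lambda(x)$ and $v=\Lambda(x)-y$. Given $\epsilon>0$ choose $h$ with $\sum_{i>h}|v_i|\le\epsilon$. Then
$$\|w_n+v\|\ge\sum_{i\le h}(|v_i|-|w_{n,i}|)+\sum_{i>h}(|w_{n,i}|-|v_i|)\ge\|v\|+\|w_n\|-2\epsilon-2\sum_{i\le h}|w_{n,i}|,$$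
and the last sum tends to $0$ along $\mathcal U$. So $\lim_n\|x_n-y\|\ge\|v\|+\lim_n\|w_n\|$, and the triangle inequality gives equality. Taking the infimum over $y$, attained at $y=\Lambda(x)$, we see that $r(x)=\lim_n\|w_n\|$. $\square$

**Proposition 15.** Every operator $T:A\to\ell_1$ is compact.

**Proof.** Otherwise we may scale $T$ so that the measure of noncompactness of $TB_A$ is $1$. Let $0<\delta<\frac13$ and take $(e_p)$ and $\Gamma$ from Lemma 13. For $\nu\in\mathbb N^k$ let $\iota_\nu:G\to A$ be given by (P) for the tuple $(e_{\nu_1},\dots,e_{\nu_k})$, and put $\Phi_\nu=T\iota_\nu$. For shorter sequences $\nu\in\mathbb N^l$, $l=k-1,\dots,0$, put $\Phi_\nu g=\Lambda\big((\Phi_{\nu p}g)_p\big)$, where $\nu p$ is $\nu$ followed by $p$. By Lemma 14 these maps are linear with norm at most $\|T\|$. We write $|\nu|$ for the length.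

First, $\Phi_\nu r_i=\alpha Te_{\nu_i}$ for $i\le|\nu|$. For $|\nu|=k$ this is (P). For shorter $\nu$ the sequence $(\Phi_{\nu p}r_i)_p$ is constant with this value.

Next, let $|\nu|=l-1$ with $1\le l\le k$. Since $r$ is a seminorm, (2) gives
$$\mathbb E_\xi\,r\big((\Phi_{\nu p}g_\xi)_p\big)\ge r\big((\Phi_{\nu p}\,\mathbb E_\xi\xi_lg_\xi)_p\big)=c_k\,r\big((\Phi_{\nu p}r_l)_p\big)=c_k\alpha\,r\big((Te_p)_p\big)\ge c_k\alpha(1-\delta).$$
For arbitrary points $z_\xi\in\ell_1$, (5) with $y=z_\xi$ and averaging over $\xi$ yield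
$$\mathbb E_\xi\lim_p\|\Phi_{\nu p}g_\xi-z_\xi\|\ge\mathbb E_\xi\|\Phi_\nu g_\xi-z_\xi\|+c_k\alpha(1-\delta).$$
Using this for $l=k,k-1,\dots,1$ we obtain $\mathbb E_\xi\lim_{\nu_1}\cdots\lim_{\nu_k}\|T\iota_\nu g_\xi-z_\xi\|\ge kc_k\alpha(1-\delta)=\gamma_k\alpha(1-\delta)\ge2(1-\delta)$.

On the other hand $\iota_\nu g_\xi\in B_A$, so $T\iota_\nu g_\xi$ is within $1+\delta$ of some point of $\Gamma$. By the remark on $\mathcal U$ there is one point $z_\xi\in\Gamma$ that serves for $\mathcal U$-many $\nu_1$, …, for $\mathcal U$-many $\nu_k$. With these $z_\xi$ the left side is at most $1+\delta<2(1-\delta)$, a contradiction. $\square$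

So $\ell_1$ refuses the gluings, but it is not an $\mathcal L_\infty$-space. What the proof used of $\ell_1$ was a limit map $\Lambda$ that is linear and splits norms additively as in (5). Only finitely many levels ($k$) and finitely many vectors ($N$) are involved, so it is enough to have both properties up to a small relative error $\theta$, chosen after $k$. That is the requirement on $L$, and we may pay for it with a large $\mathcal L_\infty$-constant of order $1/\theta$.

## 6. An $\mathcal L_\infty$-space in which new directions add like $\ell_1$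

Let $E_0=\mathbb K$. Given a finite-dimensional $E_m$, choose $N_m>\dim E_m$ and a linear $h_m:E_m\to\ell_\infty^{N_m}$ with $\|e\|\le\|h_me\|_\infty\le2\|e\|$: its coordinates are twice the members of a finite $\frac12$-norming family of norm-one functionals on $E_m$, with repetitions if needed. Put $j_m=\kappa^{-1}h_m$. Then
$$\|e\|\le\kappa\|j_me\|_\infty,\qquad\|j_me\|_\infty\le\frac2\kappa\|e\|\qquad(e\in E_m).\tag{6}$$
Let $E_{m+1}=\mathbb K^{N_m}$ with
$$\|g\|=\inf_{e\in E_m}\big(\|g-j_me\|_\infty+\|e\|\big).\tag{7}$$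
Thus a vector may be written as a piece measured in the sup norm plus an image $j_me$, which is cheap: it costs $\|e\|$, although its sup norm is at least $\kappa^{-1}\|e\|$.

By (6), $\|e\|\ge\frac\kappa2\|j_me\|_\infty$, so $\frac\kappa2\|g\|_\infty\le\|g\|\le\|g\|_\infty$ and $d(E_{m+1},\ell_\infty^{N_m})\le2/\kappa$, with a bound that does not depend on $m$. The map $j_m:E_m\to E_{m+1}$ is isometric: $\|j_me'\|\le\|e'\|$ by taking $e=e'$ in (7), and $\|j_m(e'-e)\|_\infty+\|e\|\ge\kappa^{-1}\|e'-e\|+\|e\|\ge\|e'\|$. Identify $E_m$ with $j_mE_m\subset E_{m+1}$, put $L_0=\bigcup E_m$ and let $L$ be its completion. It is separable, and infinite-dimensional because $\dim E_{m+1}>\dim E_m$. By Lemma 3, $L$ is an $\mathcal L_{\infty,4/\kappa}$-space.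

**Example.** Take real scalars, $N_0=2$ and $h_0(1)=(1,1)$. For $g=(a,b)$ put $\mu=\frac{a+b}2$ and $d=\frac{|a-b|}2$. Since $\max(|a-s|,|b-s|)=|\mu-s|+d$,
$$\|g\|=\inf_t\big(|\mu-t/\kappa|+d+|t|\big)=d+\inf_s\big(|\mu-s|+\kappa|s|\big)=d+\kappa|\mu| ,$$
because $\kappa<1$. So $E_1$ is isometric to $\ell_1^2$, and the new direction adds exactly to $E_0$. The nearest point to $g$ in $j_0E_0$, in the sup norm, is $j_0(\kappa\mu)$. In this example it depends linearly on $g$. With $N_0=3$ and $h_0(1)=(1,1,1)$ the nearest constant vector is the midrange, which is $\frac12$ for each of $(1,0,0)$, $(0,1,0)$ and $(1,1,0)$. So nearest points are not additive in general, and we must estimate the defect.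

**One-step maps.** For $g\in E_{m+1}$ let $\Delta_m(g)=\min_{e\in E_m}\|g-j_me\|_\infty$; this is a seminorm. Let $p_m(g)\in E_m$ be a minimizer, chosen homogeneously, $p_m(cg)=c\,p_m(g)$, by choosing it at one nonzero point of each line. If $g=j_me$, then $\Delta_m(g)=0$ and $p_m(g)=e$, so $p_m$ is the identity on $E_m$.

**Lemma 16.** For $g\in E_{m+1}$ and $y\in E_m$,
$$\|g-y\|\ge\|p_mg-y\|+(1-\theta)\Delta_m(g),\tag{8}$$
$$\|g-p_mg\|\le\Delta_m(g).\tag{9}$$
For finite sums in $E_{m+1}$,
$$\Big\|p_m\Big(\sum_lg^l\Big)-\sum_lp_m(g^l)\Big\|\le\theta\sum_l\Delta_m(g^l).\tag{10}$$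

**Proof.** Let $f=p_mg$ and $g_0=g-j_mf$, so $\|g_0\|_\infty=\Delta_m(g)$. In (7) for $g-j_my$, substitute $e+f-y$ for $e$:
$$\|g-y\|=\inf_{e\in E_m}\big(\|g_0-j_me\|_\infty+\|f-y+e\|\big).$$
By minimality $\|g_0\|_\infty\le\|g_0-j_me\|_\infty$, so by (6)
$$\|e\|\le\kappa\|j_me\|_\infty\le\kappa\big(\|g_0-j_me\|_\infty+\|g_0\|_\infty\big)\le2\kappa\|g_0-j_me\|_\infty .$$
Since $\|f-y+e\|\ge\|f-y\|-\|e\|$ and $2\kappa=\theta$, each term of the infimum is at least $\|f-y\|+(1-\theta)\|g_0-j_me\|_\infty\ge\|f-y\|+(1-\theta)\Delta_m(g)$. This is (8). For (9), $\|g-p_mg\|=\|g_0\|\le\|g_0\|_\infty$.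

For (10) put $g=\sum_lg^l$, $g_0=g-j_mp_mg$ and $g_0^l=g^l-j_mp_mg^l$. Since $\sum_lg_0^l\in g+j_mE_m$, minimality gives $\|g_0\|_\infty\le\|\sum_lg_0^l\|_\infty\le\sum_l\Delta_m(g^l)$. Hence
$$\Big\|j_m\Big(p_mg-\sum_lp_mg^l\Big)\Big\|_\infty=\Big\|\sum_lg_0^l-g_0\Big\|_\infty\le2\sum_l\Delta_m(g^l),$$
and the first inequality in (6) multiplies this by $\kappa$. $\square$

Inequality (8) says that, up to the factor $1-\theta$, the distance of $g$ from $E_m$ adds to the distance inside $E_m$. Inequality (10) says that $p_m$ is linear up to a small multiple of this same distance.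

## 7. Composing the steps and passing to ultrafilter limits

For $x\in E_s$, $s\ge m$, let $P_mx=p_mp_{m+1}\cdots p_{s-1}x$. Since $p_i$ is the identity on $E_i$, this does not depend on $s$, so $P_m:L_0\to E_m$ is well defined. It is homogeneous, $P_mx=x$ on $E_m$, and $P_i=p_iP_{i+1}$. Let
$$V_m(x)=\sum_{i\ge m}\Delta_i(P_{i+1}x),$$
a finite sum, because $\Delta_i(P_{i+1}x)=\Delta_i(x)=0$ once $x\in E_i$. Clearly $V_m(cx)=|c|V_m(x)$.

**Lemma 17.** For $x\in L_0$ and $y\in E_m$,
$$\|x-y\|\ge\|P_mx-y\|+(1-\theta)V_m(x),\tag{11}$$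
$$\|x-P_mx\|\le V_m(x),\qquad\sum_{m\ge0}\|P_{m+1}x-P_mx\|\le V_0(x)\le\frac{\|x\|}{1-\theta}.\tag{12}$$
For finite sums in $L_0$,
$$\Big\|P_m\Big(\sum_lx^l\Big)-\sum_lP_mx^l\Big\|\le\theta\sum_lV_m(x^l).\tag{13}$$

**Proof.** For $i\ge m$ we have $y\in E_i$, and (8) applied to $P_{i+1}x$ gives $\|P_{i+1}x-y\|\ge\|P_ix-y\|+(1-\theta)\Delta_i(P_{i+1}x)$. Adding these for $i=s-1,\dots,m$, where $x\in E_s$, gives (11). By (9), $\|P_{i+1}x-P_ix\|\le\Delta_i(P_{i+1}x)$; summing over $i\ge m$ gives the first inequality in (12), and summing over $i\ge0$ the second. The last one is (11) with $m=0$, $y=0$.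

For (13) let all $x^l\in E_s$ with $s\ge m$, put $z=\sum_lx^l$ and $\eta_i=P_iz-\sum_lP_ix^l\in E_i$, so $\eta_s=0$. Here the point is that the defect must not be amplified while it is carried from level $i+1$ down to level $i$. Since $P_{i+1}z=\sum_lP_{i+1}x^l+\eta_{i+1}$, (10) gives
$$\|\eta_i-p_i\eta_{i+1}\|\le\theta\Big(\sum_l\Delta_i(P_{i+1}x^l)+\Delta_i(\eta_{i+1})\Big).$$
By (8) with $y=0$, $\|p_i\eta_{i+1}\|\le\|\eta_{i+1}\|-(1-\theta)\Delta_i(\eta_{i+1})$. As $2\theta\le1$, the terms with $\Delta_i(\eta_{i+1})$ together are nonpositive, and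
$$\|\eta_i\|\le\|\eta_{i+1}\|+\theta\sum_l\Delta_i(P_{i+1}x^l).$$
Sum over $i=s-1,\dots,m$. $\square$

**Limits.** Let $x=(x_n)$ be a bounded sequence in $L_0$. By (11) with $y=0$, $\|P_mx_n\|\le\|x_n\|$, so $x^m=\lim_nP_mx_n\in E_m$ exists. By (12), $\sum_{m<h}\|x^{m+1}-x^m\|\le\sup_n\|x_n\|/(1-\theta)$ for every $h$, so $\Lambda(x)=\lim_{m\to\infty}x^m$ exists in $L$. Put $\beta(x)=\lim_{m\to\infty}\lim_nV_m(x_n)$; the inner limits are finite by (12) and nonincreasing in $m$.

**Lemma 18.** For bounded sequences in $L_0$: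
$$\lim_n\|x_n-y\|\ge\|\Lambda(x)-y\|+(1-\theta)\beta(x)\qquad\text{for all }y\in L,\tag{14}$$
$$\lim_n\|x_n-\Lambda(x)\|\le\beta(x),\qquad\text{hence}\qquad(1-\theta)\beta(x)\le r(x)\le\beta(x),\tag{15}$$
$$\Big\|\Lambda\Big(\sum_lc_lx^l\Big)-\sum_lc_l\Lambda(x^l)\Big\|\le\theta\sum_l|c_l|\,\beta(x^l),\tag{16}$$
where in (16) the $x^l$ are finitely many bounded sequences and the $c_l$ are scalars.

**Proof.** If $y\in L_0$, then $y\in E_m$ for all large $m$, and (11) gives $\lim_n\|x_n-y\|\ge\|x^m-y\|+(1-\theta)\lim_nV_m(x_n)$. Let $m\to\infty$. Both sides of (14) are continuous in $y$, so it extends to $y\in L$ by density.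

By (12), $\|x_n-x^m\|\le V_m(x_n)+\|P_mx_n-x^m\|$, so $\lim_n\|x_n-x^m\|\le\lim_nV_m(x_n)$. Letting $m\to\infty$ gives the first part of (15) and $r(x)\le\beta(x)$, while $(1-\theta)\beta(x)\le r(x)$ follows from (14).

For (16), apply (13) to the vectors $c_lx_n^l$, use homogeneity of $P_m$ and $V_m$, and take $\lim_n$ and then $m\to\infty$. $\square$

These are the approximate forms of Lemma 14: (14) and (15) replace (5), and (16) replaces linearity.

## 8. Every operator from $A$ to $L$ is compact

**Proposition 19.** Every operator $T:A\to L$ is compact.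

**Proof.** We follow the proof of Proposition 15 and control the errors.

**Step 1: normalize.** We want $TB_A$ to have measure of noncompactness $1$, with a sequence and a finite set witnessing it. Suppose $T$ is not compact; divide it by the measure of noncompactness of $TB_A$. Let $0<\delta\le\frac1{k+2}$, and take $(e_p)$ in $D$ and a finite $\Gamma\subset L$ from Lemma 13.

**Step 2: define the maps $\Phi_\nu$ and bound them.** The aim is a tree of linear maps $G\to L_0$ indexed by sequences of length at most $k$, each approximately the limit of its successors. For $\nu\in\mathbb N^k$ let $\iota_\nu:G\to A$ be given by (P) for $(e_{\nu_1},\dots,e_{\nu_k})$, and let $\Phi_\nu:G\to L_0$ be linear with $\|\Phi_\nu e_\omega-T\iota_\nu e_\omega\|\le\delta$ for all $\omega\in\Omega$; this is possible because $L_0$ is dense in $L$. For $\nu\in\mathbb N^l$, $l=k-1,\dots,0$, choose inductively a linear $\Phi_\nu:G\to L_0$ with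
$$\big\|\Phi_\nu e_\omega-\Lambda\big((\Phi_{\nu p}e_\omega)_p\big)\big\|\le\delta\qquad(\omega\in\Omega).$$
For this the sequences must be bounded, and we show along the way that
$$\mathrm{dist}(\Phi_\nu e_\omega,\Gamma)\le1+\delta+(k-l+1)\delta\le2\qquad\text{for }|\nu|=l.\tag{17}$$
The second inequality holds because $(k+2)\delta\le1$. For $l=k$, $\iota_\nu e_\omega\in B_A$, so $T\iota_\nu e_\omega$ is within $1+\delta$ of $\Gamma$; add $\delta$. For $l<k$, the sequence $(\Phi_{\nu p}e_\omega)_p$ is bounded by (17) at level $l+1$. Since $\Gamma$ is finite, one $z\in\Gamma$ satisfies $\|\Phi_{\nu p}e_\omega-z\|\le1+\delta+(k-l)\delta$ for $\mathcal U$-many $p$. By (14), $\|\Lambda((\Phi_{\nu p}e_\omega)_p)-z\|$ is at most the same number; add $\delta$. The same $z$ shows that $r((\Phi_{\nu p}e_\omega)_p)\le2$, so by (15) $\beta((\Phi_{\nu p}e_\omega)_p)\le\frac2{1-\theta}\le4$.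

**Step 3: compare $\Phi_\nu$ with the limit of its successors on all of $B_G$.** This replaces the exact definition used for $\ell_1$. For $|\nu|<k$ and $g\in B_G$,
$$\big\|\Lambda\big((\Phi_{\nu p}g)_p\big)-\Phi_\nu g\big\|\le\tau,\qquad\tau=4N\theta+N\delta.\tag{18}$$
Indeed $\Phi_{\nu p}g=\sum_\omega g(\omega)\Phi_{\nu p}e_\omega$ with $|g(\omega)|\le1$. By (16) and the bound $\beta\le4$, $\Lambda((\Phi_{\nu p}g)_p)$ differs from $\sum_\omega g(\omega)\Lambda((\Phi_{\nu p}e_\omega)_p)$ by at most $4N\theta$. The latter differs from $\Phi_\nu g$ by at most $N\delta$ by the choice of $\Phi_\nu$. Combining (14), $\beta\ge r$ from (15), and (18), we get for $|\nu|<k$, $g\in B_G$ and $y\in L$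
$$\lim_p\|\Phi_{\nu p}g-y\|\ge\|\Phi_\nu g-y\|+(1-\theta)\,r\big((\Phi_{\nu p}g)_p\big)-\tau.\tag{19}$$

**Step 4: follow the vectors $r_i$ through the tree.** We need to know that $\Phi_\nu r_i$ is still essentially $\alpha Te_{\nu_i}$. For $|\nu|=l$ and $i\le l$,
$$\|\Phi_\nu r_i-\alpha Te_{\nu_i}\|\le(k-l)\tau+N\delta.\tag{20}$$
For $l=k$, $T\iota_\nu r_i=\alpha Te_{\nu_i}$ and $r_i=\sum_\omega\omega_ie_\omega$, so the difference is at most $N\delta$. For $l<k$, each $\nu p$ has the same $i$th entry $\nu_i$, and (14) with $y=\alpha Te_{\nu_i}$ gives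
$$\big\|\Lambda\big((\Phi_{\nu p}r_i)_p\big)-\alpha Te_{\nu_i}\big\|\le\lim_p\|\Phi_{\nu p}r_i-\alpha Te_{\nu_i}\|\le(k-l-1)\tau+N\delta.$$
Now use (18) with $g=r_i$.

**Step 5: the average gain at one level.** Here (2) bounds from below the spread of the successors. For $|\nu|=l-1$, $1\le l\le k$,
$$\mathbb E_\xi\,r\big((\Phi_{\nu p}g_\xi)_p\big)\ge r\big((\Phi_{\nu p}\,\mathbb E_\xi\xi_lg_\xi)_p\big)=c_k\,r\big((\Phi_{\nu p}r_l)_p\big)\ge c_k\big[\alpha(1-\delta)-(k+1)\tau\big].\tag{21}$$
The first inequality holds since $r$ is a seminorm and $|\xi_l|=1$; the equality is (2). For the last inequality, (20) for $\nu p$, whose $l$th entry is $p$, gives $\|\Phi_{\nu p}r_l-\alpha Te_p\|\le(k-l)\tau+N\delta\le(k+1)\tau$, because $N\delta\le\tau$; and $r((Te_p)_p)\ge1-\delta$.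

**Step 6: add the gains over $k$ levels.** Let $z_\xi\in L$ $(\xi\in\Omega)$ be arbitrary. Put $y=z_\xi$, $g=g_\xi$ in (19), average over $\xi$ and use (21): for $|\nu|=l-1$,
$$\mathbb E_\xi\lim_p\|\Phi_{\nu p}g_\xi-z_\xi\|\ge\mathbb E_\xi\|\Phi_\nu g_\xi-z_\xi\|+Q,\qquad Q=(1-\theta)c_k\big[\alpha(1-\delta)-(k+1)\tau\big]-\tau.$$
Ultrafilter limits are additive and monotone, so they commute with the finite average and preserve the inequality. Applying it for $l=k,k-1,\dots,1$ and dropping the nonnegative term at the empty sequence,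
$$\mathbb E_\xi\lim_{\nu_1}\cdots\lim_{\nu_k}\|\Phi_\nu g_\xi-z_\xi\|\ge kQ.\tag{22}$$

**Step 7: the upper bound and the contradiction.** Now the norm bound $\|\iota_\nu\|\le1$ enters. For $\nu\in\mathbb N^k$ we have $\iota_\nu g_\xi\in B_A$, so $T\iota_\nu g_\xi$ is within $1+\delta$ of some point of $\Gamma$, and $\|\Phi_\nu g_\xi-T\iota_\nu g_\xi\|\le N\delta$. As in Proposition 15, for each $\xi$ there is one $z_\xi\in\Gamma$ with $\|T\iota_\nu g_\xi-z_\xi\|\le1+\delta$ for $\mathcal U$-many $\nu_1$, …, for $\mathcal U$-many $\nu_k$. With these $z_\xi$ the left side of (22) is at most $1+\delta+N\delta$. Hence $kQ\le1+\delta+N\delta$ for every $\delta\in(0,\frac1{k+2}]$. Let $\delta\to0$; then $\tau\to4N\theta$, and since $kc_k=\gamma_k$,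
$$(1-\theta)\gamma_k\big[\alpha-4N(k+1)\theta\big]-4kN\theta\le1.\tag{23}$$
But $\gamma_k\alpha\ge2$ and $\gamma_k\le k$, so by (3) the left side of (23) is at least
$$2-2\theta-4N\theta\,[k(k+1)+k]\ge2-2\theta-4N\theta(k+1)^2\ge2-\frac18-\frac14>1,$$
a contradiction. So $T$ is compact. $\square$

## 9. Non-compact operators and nonzero classes in $\mathrm{Ext}(Z,L)$

It remains to complete part (b) of Theorem 10.

**Step 1: which operators extend.** If $T_0:\ell_1\to L$ extends to $A$, the extension is compact by Proposition 19, hence so is $T_0$. Conversely, if $T_0$ is compact, it extends to $A$ by Lemma 7(ii). So $T_0$ extends to $A$ if and only if it is compact.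

**Step 2: a non-split sequence.** Since $\dim L=\infty$, there is a bounded sequence in $L$ without convergent subsequence. The operator $T_0:\ell_1\to L$ mapping the unit vector basis to it is not compact, so $\mathcal L(\ell_1,L)/\mathcal K(\ell_1,L)\ne0$. By Lemma 4 the sequence $0\to L\to X_{T_0}\to Z\to0$ splits if and only if $T_0$ extends to $A$, that is, if and only if $T_0$ is compact. Hence $\mathrm{Ext}(Z,L)\ne0$.

**Step 3: the embedding of $\mathcal L(\ell_1,L)/\mathcal K(\ell_1,L)$.** The purpose is to see that $T_0\mapsto[X_{T_0}]$ is linear. Recall that the elements of $\mathrm{Ext}(Z,L)$ are equivalence classes of exact sequences $0\to L\xrightarrow iX\xrightarrow\pi Z\to0$. Two are equivalent if there is an operator between the middle spaces that commutes with the maps from $L$ and to $Z$ (it is then an isomorphism). The zero element is the class of the split sequences. The sum of the classes of $X$ and $X'$ is represented by the Baer sum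
$$\{(x,x')\in X\oplus X':\pi x=\pi'x'\}/\{(ib,-i'b):b\in L\}$$
with $b\mapsto[(ib,0)]$ and $[(x,x')]\mapsto\pi x$. The multiple by a scalar $c$ is represented by $(L\oplus X)/\{(cb,-ib):b\in L\}$ with $b\mapsto[(b,0)]$ and $[(b,x)]\mapsto\pi x$.

We use the following criterion. If $0\to L\xrightarrow iX\xrightarrow\pi Z\to0$ is exact and $W:A\to X$ is an operator with $W|_{A_0}=iT_0$ and $\pi W=q$, then $X$ is equivalent to $X_{T_0}$. Indeed $[(b,a)]\mapsto ib+Wa$ is well defined on $X_{T_0}$, because $iT_0a-Wa=0$ for $a\in A_0$, and it commutes with the maps from $L$ and to $Z$. On $X_{T_0}$ itself, $W_{T_0}a=[(0,a)]$ has these properties.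

Given $T_0,T_1:\ell_1\to L$, the map $a\mapsto[(W_{T_0}a,W_{T_1}a)]$ into the Baer sum of $X_{T_0}$ and $X_{T_1}$ lies over $q$. For $a\in A_0$ its value is $[(iT_0a,i'T_1a)]=[(i(T_0+T_1)a,0)]$, where $i,i'$ are the two embeddings of $L$. By the criterion the Baer sum is equivalent to $X_{T_0+T_1}$. For a scalar $c$, the map $a\mapsto[(0,W_{T_0}a)]$ into the space representing $c[X_{T_0}]$ lies over $q$, and for $a\in A_0$ its value is $[(0,iT_0a)]=[(cT_0a,0)]$. So this space is equivalent to $X_{cT_0}$. Hence $T_0\mapsto[X_{T_0}]$ is linear. By Step 2 its kernel is $\mathcal K(\ell_1,L)$, and it induces an injective linear map of $\mathcal L(\ell_1,L)/\mathcal K(\ell_1,L)\neq0$ into $\mathrm{Ext}(Z,L)$. This proves (b), and with Section 4 the proof of Theorem 10 is complete. $\blacksquare$
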